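# Crossing-free partitions of a planar point set, and why convex position has the fewest

## Five points, counted by hand

Place three points $a=(0,0)$, $b=(6,0)$, $c=(3,6)$ at the corners of a triangle and two points $y=(2,1)$, $z=(4,1)$ inside it. No three of the five are collinear. We cut the set into blocks and allow a partition only if the convex hulls of its blocks are pairwise disjoint. How many partitions are allowed?

Into five blocks there is one, and into one block there is one. Into four blocks, one block is a pair and the rest are singletons; no point lies on a segment between two others, so all $10$ are allowed.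

Into two blocks, consider first a singleton against the other four. The points $a,b,c$ can be split off, while $y$ and $z$ lie in the hull of the rest, so this gives $3$. Now a pair against a triple. The pairs $ab$, $ac$, $bc$ are edges of the hull and give $3$ allowed partitions. The pair $yz$ lies inside $abc$ and fails. The partitions $cy\,|\,abz$ and $cz\,|\,aby$ are allowed, because one hull lies at height at least $1$, the other at height at most $1$, and they touch height $1$ in different points. The partitions $ay\,|\,bcz$ and $bz\,|\,acy$ are allowed, since vertical lines at $x=2.5$ and $x=3.5$ separate the blocks. Finally $az\,|\,bcy$ and $by\,|\,acz$ fail, because the segments $az$ and $by$ cross at $(3,\tfrac34)$. So there are $3+7=10$ partitions into two blocks.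

Into three blocks there are two shapes. A triple with two singletons is allowed when the triangle is empty. Among the ten triangles, $abc$ contains $y$ and $z$, $acz$ contains $y$, $bcy$ contains $z$, and the other seven are empty, so there are $7$. For two pairs and a singleton, choose the singleton first. If it is $c$, the remaining points $a,b,z,y$ are in convex position, and exactly one of the three pairings has crossing segments, which leaves $2$. If it is any other point, one of the remaining four lies inside the triangle of the other three, no pairing crosses, and all $3$ are allowed. That gives $2+4\cdot 3=14$, and $21$ partitions into three blocks.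

The counts for $1,\dots,5$ blocks are $1,10,21,10,1$, with total $43$.

Compare the vertices of a convex pentagon. For three blocks all $10$ triples are empty, and each of the five $4$-sets has $2$ allowed pairings, so there are $20$. For two blocks, the five singletons and the five pairs of neighbors are allowed, and a pair of non-neighbors crosses the hull of the other three. The counts are $1,10,20,10,1$, with total $42$. The convex pentagon loses by one.

For four points there are two cases: convex position, or a triangle with a point inside. For two blocks, convex position allows all $4$ triples and $2$ of the $3$ pairings; the other case allows $3$ triples (not the outer triangle) and all $3$ pairings. Both give $1,6,6,1$, with total $14$. One triple is traded for one pairing.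

**Definition (general position, crossing-free).** A finite set $P$ in the plane is in general position if no three of its points are collinear. A partition of $P$ is crossing-free if the convex hulls of its blocks are pairwise disjoint. We write $\mathrm{cfp}_k(P)$ for the number of crossing-free partitions of $P$ into $k$ blocks, and $\mathrm{cfp}(P)=\sum_k\mathrm{cfp}_k(P)$. We write $\Gamma_n$ for the vertex set of a convex $n$-gon.

Throughout, "a triangle contains a point" means that the point is in its interior. For a set in general position, a point of the set in a closed triangle spanned by three other points of the set is automatically in the interior.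

The counts for $k=1$, $n-1$, $n$ do not depend on $P$: they are $1$, $\binom n2$, $1$. The trade seen above settles $k=n-2$. Let $n\ge3$, and let $i(\Delta)$ be the number of points of $P$ inside the triangle $\Delta$. A partition into $n-2$ blocks has, as its non-singleton blocks, one triple or two pairs. A triple $\Delta$ is allowed exactly when $i(\Delta)=0$. Two disjoint pairs are allowed exactly when their segments do not cross; a $4$-set in convex position has exactly one crossing pairing, and other $4$-sets have none. The $4$-sets not in convex position number $\sum_\Delta i(\Delta)$, since each has a unique triangle containing its fourth point. Writing $[\,\cdot\,]$ for $1$ if the condition holds and $0$ otherwise,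
$$\mathrm{cfp}_{n-2}(P)=2\tbinom n4+\tbinom n3+\sum_{\Delta}\bigl(i(\Delta)-[\,i(\Delta)\ge1]\bigr),\tag{1}$$
where $\Delta$ runs over the triangles with vertices in $P$. Each nonconvex $4$-set gains a pairing, and each nonempty triangle loses a triple. Every summand is nonnegative, and in convex position the sum is $0$. So $\Gamma_n$ minimizes $\mathrm{cfp}_{n-2}$, and equality holds exactly when no triangle contains two points. Does $\Gamma_n$ minimize $\mathrm{cfp}_k$ for every $k$?

## The minimization theorem and its equality cases

For convex position the counts are known: $\mathrm{cfp}(\Gamma_n)=C_n=\frac1{n+1}\binom{2n}n$, the $n$-th Catalan number, and (Kreweras)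
$$\mathrm{cfp}_k(\Gamma_n)=N(n,k):=\frac{(n-1)!\,n!}{(k-1)!\,k!\,(n-k)!\,(n-k+1)!}.\tag{2}$$
We use these as given. For example $N(4,2)=6$ and $N(5,3)=20$. The conjecture to be decided, from https://computational-geometry.org/abstracts/eurocg/2009.pdf, is that $\mathrm{cfp}_k(P)\ge\mathrm{cfp}_k(\Gamma_n)$ for all $P$ and $k$. It is true.

**Theorem A.** For every set $P$ of $n$ points in general position and every $1\le k\le n$ we have $\mathrm{cfp}_k(P)\ge N(n,k)$. Hence $\mathrm{cfp}(P)\ge C_n$.

**Theorem B.** Let $n\ge3$, let $P$ be a set of $n$ points in general position, and let $H$ be the set of its extreme points. The following are equivalent: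

- (a) $\mathrm{cfp}_k(P)=N(n,k)$ for all $k$;
- (b) $\mathrm{cfp}(P)=C_n$;
- (c) $\mathrm{cfp}_{n-2}(P)=N(n,n-2)$;
- (d) every triangle with vertices in $P$ contains at most one point of $P$;
- (e) every triangle with vertices in $H$ contains at most one point of $P$.

In particular convex position is not the only minimizer: a set with exactly one non-extreme point satisfies (e), so it attains equality for all $k$. Nothing below says which $P$ attain equality for one individual $k$ with $3\le k\le n-3$.

We shall compare crossing-free partitions with a combinatorial model.

**Definition (noncrossing).** Let $X$ be a finite linearly ordered set. A partition of $X$ is noncrossing (NC) if there are no $x_1<x_2<x_3<x_4$ with $x_1,x_3$ in one block and $x_2,x_4$ in another.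

On $\{1,2,3,4\}$ the partition $14|23$ is NC and $13|24$ is not. Place the elements on a circle in their order. The forbidden pattern says that two elements of one block *separate* two elements of another: the latter lie on different arcs between the former. So the notion is invariant under cyclic shifts, and it is symmetric in the two blocks.

For points in convex position in their cyclic order, NC is the same as crossing-free. If two blocks interleave, they contain crossing chords. If $B$ and $B'$ do not interleave, then $B'$ lies in a single gap between cyclically consecutive elements of $B$ (two elements of $B'$ in different gaps would be separated by elements of $B$). So the two blocks lie on complementary arcs, and a line cutting the polygon at the two ends of the gap separates them. Hence an $n$-element ordered set has exactly $N(n,k)$ NC partitions into $k$ blocks.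

## Line splits overlap, so counting alone does not induct

It is natural to induct on $n$. Take an extreme point $p$ of $P$, and list the others as $q_1,\dots,q_m$ ($m=n-1$) by angle around $p$. Order $P$ by $p<q_1<\dots<q_m$. A line through $p$ between $q_i$ and $q_{i+1}$, shifted slightly to one side or the other, splits $P$ into parts $L,R$. Crossing-free partitions of $L$ and of $R$ combine freely, so the number of crossing-free $k$-block partitions of $P$ that refine $\{L,R\}$ is
$$\sum_i\mathrm{cfp}_i(L)\,\mathrm{cfp}_{k-i}(R)\ \ge\ \sum_iN(|L|,i)\,N(|R|,k-i)$$
by induction. The right side is the number of NC partitions of the ordered set $P$ that refine $\{L,R\}$, because $L$ and $R$ are complementary arcs of the cyclic order. For one split this is exactly the comparison we want.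

It stops at the next move. The families of partitions refining different splits overlap: the partition into singletons refines all of them. Lower bounds for the sizes of several sets give no corresponding bound for the size of their union, since inclusion–exclusion uses the intersections with negative signs.

Spans behave better than sizes. If a vector is attached to each partition, the span of a union of families is the sum of the spans, however much the families overlap. If we know by induction exactly which subspace each family spans, and not merely a bound, then we know the sum. We therefore want vectors $f_\pi$, depending only on the partition $\pi$ of a set and not on the geometry, such that for *every* $P$ the crossing-free ones span the same space, of dimension $N(n,k)$. What could such vectors be?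

## Seven two-block partitions of four points

A $4$-set $\{a,b,c,d\}$ has seven partitions into two blocks, and for each position of the points six of them are crossing-free. In convex position the missing one is a pairing; for a point inside a triangle it is a triple with a singleton. As the labels vary, each of the seven can be the missing one. So we want seven vectors spanning a space of dimension $6=N(4,2)$, satisfying one linear relation in which all seven coefficients are nonzero. Then any six of them span.

Recall the exterior power. For a finite set $X$, let $(e_x)$ be the standard basis of $\mathbb R^X$, and put $1_A=\sum_{x\in A}e_x$. Once $X$ is ordered, $\Lambda^k\mathbb R^X$ has the basis $e_S=e_{x_1}\wedge\dots\wedge e_{x_k}$ for $S=\{x_1<\dots<x_k\}$. The wedge is multilinear, vanishes when a vector is repeated, and changes sign when two vectors are exchanged. A linear map $\mathbb R^X\to\mathbb R^Y$ induces linear maps $\Lambda^k\mathbb R^X\to\Lambda^k\mathbb R^Y$.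

A first guess for the vector of a partition into $S$ and $T$ is $1_S\wedge1_T$. With $y=1_S+1_T$ it equals $1_S\wedge y$. For four points these vectors lie in $\mathbb R^4\wedge y$, which has dimension $3$: too small. But the squares of vectors in a $3$-dimensional space live in its symmetric square, which has dimension $6$. So we square.

**Definition (the vectors $f_\pi$).** For a partition $\pi=\{B_1,\dots,B_k\}$ of $X$ put
$$v_\pi=1_{B_1}\wedge\dots\wedge1_{B_k}\in\Lambda^k\mathbb R^X,\qquad f_\pi=v_\pi\otimes v_\pi\in\Lambda^k\mathbb R^X\otimes\Lambda^k\mathbb R^X .$$
The order of the blocks affects $v_\pi$ only by a sign, so $f_\pi$ is well defined. Let $V_{X,k}$ be the span of the $f_\pi$ over **all** partitions $\pi$ of $X$ into $k$ blocks; it is $0$ if $k>|X|$.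

For $X=\{1,2,3\}$ and $k=2$, choosing signs, the three vectors are $v_{1|23}=e_{12}+e_{13}$, $v_{2|13}=-e_{12}+e_{23}$, $v_{3|12}=-e_{13}-e_{23}$. They add up to $0$ and span a plane. Their squares $v\otimes v$, $v'\otimes v'$, $(v+v')\otimes(v+v')$ are linearly independent, and indeed $N(3,2)=3$.

The next three lemmas give what the induction needs: a product for line splits, a restriction for deleting a point, and the relation between the seven partitions.

**Lemma 1 (products).** If $X=L\sqcup R$, there is a bilinear map $V_{L,a}\times V_{R,b}\to V_{X,a+b}$ with $(f_\lambda,f_\rho)\mapsto f_{\lambda\cup\rho}$.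

**Proof.** The rule $(s\otimes t,\ s'\otimes t')\mapsto(s\wedge s')\otimes(t\wedge t')$ defines a bilinear map on the full tensor products. It sends $(f_\lambda,f_\rho)$ to $(v_\lambda\wedge v_\rho)^{\otimes2}=f_{\lambda\cup\rho}$, so it maps spans into the span. ∎

**Lemma 2 (restriction).** Let $p\in X$ and $Q=X\setminus\{p\}$. There is a linear map $r:V_{X,k}\to V_{Q,k}$ with $r(f_\pi)=0$ if $\{p\}$ is a block of $\pi$, and $r(f_\pi)=f_{\pi|_Q}$ otherwise.

**Proof.** Use the map induced by the projection $\mathbb R^X\to\mathbb R^Q$ with $e_p\mapsto0$. It sends $1_B$ to $1_{B\setminus\{p\}}$, which is $0$ exactly when $B=\{p\}$. ∎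

**Lemma 3 (seven-term relation).** Let $A,B,C,D\subset X$ be disjoint and nonempty, and let $\omega$ be a fixed partition of $X\setminus(A\cup B\cup C\cup D)$. Write $f_{S|T}$ for $f_{\{S,T\}\cup\omega}$. Then
$$f_{AB|CD}+f_{AC|BD}+f_{AD|BC}=f_{A|BCD}+f_{B|ACD}+f_{C|ABD}+f_{D|ABC}.\tag{3}$$

**Proof.** Let $a,b,c,d$ be the indicator vectors of $A,B,C,D$, let $y=a+b+c+d$, let $w$ be the wedge of the vectors $1_E$ for $E\in\omega$, and put $q(u)=(u\wedge y\wedge w)\otimes(u\wedge y\wedge w)$. If $S\sqcup T=A\cup B\cup C\cup D$, then $1_S\wedge1_T=1_S\wedge(y-1_S)=1_S\wedge y$, so $f_{S|T}=q(1_S)$.

The map $q$ is a vector-valued quadratic form: $q(u)=\beta(u,u)$ with $\beta$ bilinear. Expanding both sides, every quadratic form satisfies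
$$q(a+b)+q(a+c)+q(b+c)=q(a)+q(b)+q(c)+q(a+b+c),$$
since each side is $2q(a)+2q(b)+2q(c)$ plus all mixed terms. Moreover $q(-u)=q(u)$, and $q(u+y)=q(u)$ because $y\wedge y=0$. Hence $q(b+c)=q(y-a-d)=q(a+d)$ and $q(a+b+c)=q(y-d)=q(d)$. Substituting gives (3). ∎

For four single points, (3) is the relation we wanted: three pairings against four triples, all coefficients nonzero.

## The noncrossing basis of $V_{X,k}$

We now compute $\dim V_{X,k}$. For any linear order on $X$, the NC vectors form a basis; independence comes first, then spanning.

**Lemma 4.** For any linear order on $X$, the vectors $f_\pi$ with $\pi$ NC with $k$ blocks are linearly independent.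

**Proof.** Let $X=\{1,\dots,n\}$. The aim is to pick one coordinate for each NC partition so that the resulting square matrix is triangular. For a $k$-subset $S$, the coefficient of $e_S$ in $v_\pi$ is $\pm1$ if $S$ is a transversal of $\pi$ (one element in each block) and $0$ otherwise. For NC $\sigma$, let $m(\sigma)$ be the set of its block minima and $M(\sigma)$ the set of its block maxima. The coordinate for $\sigma$ will be $e_{m(\sigma)}\otimes e_{M(\sigma)}$.

**Step 1: an NC partition is determined by $(m,M)$.** This makes the coordinates distinct, and it is where NC enters. (Without it the statement fails: $14|23$ and $13|24$ both have $m=\{1,2\}$, $M=\{3,4\}$.) We rebuild $\sigma$ from left to right. If $x\in m(\sigma)$, then $x$ opens a new block. Otherwise its block $B_0$ satisfies $\min B_0<x\le\max B_0$. Suppose another block $B$ had $\min B_0<\min B<x\le\max B$. Since $x\notin B$, in fact $x<\max B$, and $\min B_0<\min B<x<\max B$ is a crossing. So $x$ joins, among the blocks $B$ with $\min B<x\le\max B$, the one with the largest minimum. These are the blocks already opened that contain no element of $M(\sigma)$ smaller than $x$, so they are known when $x$ is reached.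

**Step 2: triangularity.** Suppose the coefficient of $e_{m(\sigma)}\otimes e_{M(\sigma)}$ in $f_\pi$ is nonzero, with $\sigma,\pi$ NC. Then $m(\sigma)$ and $M(\sigma)$ are transversals of $\pi$. In each block of $\pi$, the element of $m(\sigma)$ is at least the block minimum. So $\sum m(\sigma)\ge\sum m(\pi)$, with equality iff $m(\sigma)=m(\pi)$. Likewise $\sum M(\sigma)\le\sum M(\pi)$, with equality iff $M(\sigma)=M(\pi)$. Put $s(\pi)=\sum M(\pi)-\sum m(\pi)$. Then $s(\sigma)\le s(\pi)$, and by Step 1 equality forces $\sigma=\pi$. Listing the NC partitions by increasing $s$, the matrix of these coefficients is triangular, and its diagonal entries are $\pm1$. So the vectors are independent. ∎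

**Lemma 5.** For any linear order on $X$, the vectors $f_\pi$ with $\pi$ NC with $k$ blocks span $V_{X,k}$. Hence they form a basis, and $\dim V_{X,k}=N(|X|,k)$ for $1\le k\le|X|$.

**Proof.** Let $X=\{1,\dots,n\}$, and let $W$ be the span of the NC vectors.

**Step 1: reduction to adjacent transpositions.** The symmetric group acts linearly on $V_{X,k}$ by $gf_\pi=f_{g\pi}$. Every partition is a translate of a partition into intervals, which is NC. So it suffices that $W$ is invariant, and for this it suffices that $f_{s\pi}\in W$ for every NC $\pi$ and every $s=(i\ \,i{+}1)$. If $i$ and $i+1$ are in one block, then $s\pi=\pi$. Otherwise let their blocks be $D=\{i\}\cup D'$ and $E=\{i+1\}\cup E'$.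

**Step 2: only crossings between the two affected blocks matter.** We show that merging $D$ and $E$ gives an NC partition. Suppose $c,c'$ in another block $C$ separate $x,x'\in D\cup E$. As $\pi$ is NC, $x$ and $x'$ are not in the same block of $\pi$, say $x\in D$ and $x'\in E$. The elements $i,i+1$ are cyclically adjacent and not in $C$, so they lie on the same side of $\{c,c'\}$. So either $i$ is separated from $x$, and $C$ crosses $D$; or $i+1$ is on the side of $x$, separated from $x'$, and $C$ crosses $E$. Both are impossible. Consequently, if $D,E$ are replaced by any two blocks with union $D\cup E$, the result is NC as soon as the two new blocks do not cross each other.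

**Step 3: rewriting $f_{s\pi}$.** The new blocks in $s\pi$ are $\{i\}\cup E'$ and $\{i+1\}\cup D'$. If $D'$ or $E'$ is empty, one of them is a singleton; singletons cross nothing, so $s\pi$ is NC. Otherwise apply Lemma 3 to $\{i\},\{i+1\},D',E'$. One term is $f_{s\pi}$. The other six have the block pairs
$$D\,|\,E,\quad \{i,i{+}1\}\,|\,D'\cup E',\quad \{i\}\,|\,E\cup D',\quad \{i{+}1\}\,|\,D\cup E',\quad D'\,|\,E\cup\{i\},\quad E'\,|\,D\cup\{i{+}1\}.$$
The first is $\pi$, and the next three are NC because adjacent elements and singletons cross nothing. Suppose $D'$ and $E\cup\{i\}$ cross: some $x,x'\in D'$ separate two elements of $E\cup\{i\}$. These are not both in $E$, since $D$ and $E$ do not cross; so they are $i$ and some $z'\in E$. As $i+1$ is on the same side of $\{x,x'\}$ as $i$, the pair $x,x'$ separates $i+1\in E$ from $z'\in E$, a contradiction. The last pair is symmetric. So $f_{s\pi}$ is a combination of six NC vectors and lies in $W$.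

Thus $W=V_{X,k}$. With Lemma 4 and the count of NC partitions, $\dim V_{X,k}=N(|X|,k)$. ∎

## Attaching an extreme point to a block

The induction deletes an extreme point $p$ and must be able to put it back without making it a singleton. This is a purely geometric statement.

**Lemma 6.** Let $p$ be an extreme point of $P$, let $Q=P\setminus\{p\}\ne\emptyset$, and let $\sigma$ be a crossing-free partition of $Q$. Then $p$ can be added to some block of $\sigma$ so that the resulting partition of $P$ is crossing-free.

**Proof.** Let $B_i$ be the blocks and $K_i=\operatorname{conv}B_i$.

**Step 1: what is seen from $p$.** Seen from $p$, the points of $Q$ have distinct angles in an open interval of length less than $\pi$. The angles of the points of $K_i$ form an interval $I_i=[\alpha_i,\beta_i]$ whose ends are angles of points of $B_i$. In particular the $\alpha_i$ are distinct. For $\theta\in I_i\cap I_j$ with $i\ne j$, the ray at angle $\theta$ meets $K_i$ and $K_j$ in disjoint compact segments, so exactly one of the two is closer to $p$ on this ray.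

**Step 2: which one is closer does not depend on $\theta$.** Suppose that for two angles $\theta_1<\theta_2$ in $I_i\cap I_j$ the set $K_j$ is closer at one and $K_i$ at the other. Join a point of $K_j$ on the ray $\theta_1$ to a point of $K_j$ on the ray $\theta_2$ by a segment, and do the same for $K_i$. Each segment meets each ray at an angle in $[\theta_1,\theta_2]$ in one point, at a distance from $p$ depending continuously on the angle. The difference of the two distances changes sign, so the segments meet, contradicting $K_i\cap K_j=\emptyset$. So we may write $j\prec i$ if $I_i\cap I_j\ne\emptyset$ and $K_j$ is closer.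

**Step 3: reduction to finding an $i$ with nothing in front of it.** A point of $K_j\cap\operatorname{conv}(K_i\cup\{p\})$ is not $p$, since $p$ is extreme, and it lies on a segment from $p$ to a point of $K_i$. So this intersection is nonempty only if $j\prec i$. We need an $i$ with no $j\prec i$. Since $\prec$ need not be transitive, this requires an argument.

**Step 4: finding it.** Call $i$ *good* if there is no $j\prec i$ with $\alpha_i\in I_j$. The index with the smallest $\alpha_i$ is good, because $\alpha_i\in I_j$ implies $\alpha_j\le\alpha_i$. Let $i$ be good with $\alpha_i$ maximal, and suppose $O=\{j:j\prec i\}$ is nonempty. If $j\in O$ had $\alpha_j<\alpha_i$, then $I_i\cap I_j\ne\emptyset$ would give $\alpha_i\in I_j$, contradicting goodness. So $\alpha_j>\alpha_i$, and hence $\alpha_j\in I_i$, for all $j\in O$. Take $j\in O$ with $\alpha_j$ minimal. By the maximality of $\alpha_i$, $j$ is not good, so there is $l\prec j$ with $\alpha_j\in I_l$. On the ray at angle $\alpha_j$, the set $K_l$ comes before $K_j$, which comes before $K_i$. So $l\ne i$ and $l\prec i$, that is, $l\in O$; and $\alpha_l\le\alpha_j$ with $l\ne j$ gives $\alpha_l<\alpha_j$. This contradicts the choice of $j$. So $O=\emptyset$, and $p$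 can be added to $B_i$. ∎

## Crossing-free partitions span $V_{P,k}$

**Theorem A′.** For every $P$ in general position and every $k$, the span $Z_k(P)$ of the vectors $f_\pi$, with $\pi$ a crossing-free partition of $P$ into $k$ blocks, equals $V_{P,k}$.

By Lemma 5 this gives $\mathrm{cfp}_k(P)\ge\dim V_{P,k}=N(n,k)$, which is Theorem A; summing over $k$ gives $\mathrm{cfp}(P)\ge C_n$. It also shows that equality for $k$ means linear independence of the crossing-free vectors. For the five points at the start and $k=3$, we have $21$ vectors spanning a space of dimension $20$.

**Proof.** Induction on $n$. For $n\le2$ all partitions are crossing-free. Let $n\ge3$.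

**Step 1: partitions that respect a line split are in $Z_k(P)$.** Let $P=L\sqcup R$ with $L,R\ne\emptyset$ strictly separated by a line, and let $\pi=\lambda\cup\rho$ be a $k$-block partition refining $\{L,R\}$. By induction $f_\lambda=\sum_ic_if_{\lambda_i}$ and $f_\rho=\sum_jd_jf_{\rho_j}$ with $\lambda_i$, $\rho_j$ crossing-free. By Lemma 1, $f_\pi=\sum_{i,j}c_id_jf_{\lambda_i\cup\rho_j}$. Each $\lambda_i\cup\rho_j$ is crossing-free, because the line separates the two families of blocks. So $f_\pi\in Z_k(P)$.

**Step 2: the splits from an extreme point.** We choose the splits to which Step 1 is applied. Let $p$ be an extreme point and $Q=P\setminus\{p\}=\{q_1,\dots,q_m\}$ in angular order around $p$, with $m=n-1\ge2$. The following are splits by a line: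
$$(\{p\},Q),\quad(\{p,q_1,\dots,q_i\},\{q_{i+1},\dots,q_m\}),\quad(\{q_1,\dots,q_i\},\{p,q_{i+1},\dots,q_m\}),\qquad1\le i\le m-1.\tag{4}$$
The first exists because $p$ is extreme; for the others, shift a line through $p$ between $q_i$ and $q_{i+1}$ slightly. Order $P$ by $p<q_1<\dots<q_m$; from now on NC refers to this order and its restriction to $Q$. Call an NC partition *good* if it refines one of the splits (4), and *bad* otherwise. By Step 1, $f_\pi\in Z_k(P)$ for every good $\pi$.

As an example, let $d$ lie inside the triangle $abc$ and take $p=a$, with order $a<b<d<c$. The only bad partition into two blocks is $abc|d$. It is not crossing-free, so the bad partitions are the real problem.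

**Step 3: the shape of bad partitions.** We show that in a bad $\pi$ the points $p,q_1,q_m$ lie in one block. Let $B$ be the block of $p$. Then $B\ne\{p\}$, since otherwise $\pi$ refines $(\{p\},Q)$. Let $q_i$ and $q_j$ be the first and last elements of $B\setminus\{p\}$. Suppose $i>1$. A block meeting both $\{q_1,\dots,q_{i-1}\}$ and $\{q_{i+1},\dots,q_m\}$ would not be $B$, and it would cross $B\ni p,q_i$. So $\{q_1,\dots,q_{i-1}\}$ is a union of blocks and $\pi$ is good, a contradiction. Suppose $j<m$. In the same way, no block meets both $\{q_{j+1},\dots,q_m\}$ and $\{q_1,\dots,q_{j-1}\}$, since it would cross $B\ni p,q_j$. So $\{q_{j+1},\dots,q_m\}$ is a union of blocks and $\pi$ is good, a contradiction. Hence $i=1$ and $j=m$.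

**Step 4: restriction maps $Z_k(P)$ onto $V_{Q,k}$.** This will let us correct any vector by an element of $Z_k(P)$ until its restriction vanishes. By induction $V_{Q,k}$ is spanned by the $f_\sigma$ with $\sigma$ crossing-free. By Lemma 6 there is a crossing-free $\pi$ of $P$ with $\pi|_Q=\sigma$ in which $\{p\}$ is not a block. By Lemma 2, $r(f_\pi)=f_\sigma$. (For $k=n$ the space $V_{Q,k}$ is $0$.)

**Step 5: bad vectors are not needed.** Let $v\in V_{P,k}$. By Step 4 choose $z\in Z_k(P)$ with $r(z)=r(v)$. By Lemma 5, $v-z=\sum_{\pi\text{ NC}}c_\pi f_\pi$. Applying $r$,
$$0=\sum_{\sigma}\Bigl(\ \sum_{\pi\text{ NC},\ \{p\}\notin\pi,\ \pi|_Q=\sigma}c_\pi\Bigr)f_\sigma,$$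
where $\sigma$ runs over the NC partitions of $Q$ into $k$ blocks. By Lemma 4 for $Q$, every inner sum vanishes. Let $\pi$ be bad and $\sigma=\pi|_Q$. By Step 3 the block of $\sigma$ containing $q_1$ also contains $q_m$. If $p$ is added to another block of $\sigma$, containing $y$ say, then $p<q_1<y<q_m$ is a crossing. So $\pi$ is the only NC partition in the inner sum for $\sigma$, and $c_\pi=0$. Hence $v-z$ is a combination of good vectors and lies in $Z_k(P)$ by Step 2. So $v\in Z_k(P)$. ∎

In the example with $d$ inside $abc$, take $v=f_{abc|d}$. Its restriction is $f_{bc|d}$. Lemma 6 attaches $a$ to $d$, giving $z=f_{ad|bc}$, which is crossing-free in the plane although not NC in the order $a<b<d<c$. By (3),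
$$f_{abc|d}-f_{ad|bc}=f_{ab|cd}+f_{ac|bd}-f_{a|bcd}-f_{b|acd}-f_{c|abd},$$
and all five partitions on the right are good.

## Equality: what follows from the count for $n-2$ blocks

We turn to Theorem B. Since $\sum_kN(n,k)=C_n$ and $\mathrm{cfp}_k(P)\ge N(n,k)$ for each $k$, (a) and (b) are equivalent. Clearly (a) implies (c). For (c)$\Leftrightarrow$(d) we use (1). By (2),
$$N(n,n-2)=\tfrac1n\tbinom n2\tbinom n3=\tfrac{n-1}2\tbinom n3=\tbinom n3\Bigl(\tfrac{n-3}2+1\Bigr)=2\tbinom n4+\tbinom n3 .$$
So (c) holds iff the nonnegative sum in (1) is zero, iff $i(\Delta)\le1$ for every triangle. That is (d). Clearly (d) implies (e).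

It remains to prove (e)$\Rightarrow$(a). Let $I=P\setminus H$; by general position its points lie in the interior of $\operatorname{conv}P$. We use induction on $|I|$ with $n$ fixed. If $I=\emptyset$, then $P$ is in convex position and (a) holds. If $|I|\ge1$, we shall move one point $u\in I$ out of $\operatorname{conv}P$ so that no $\mathrm{cfp}_k$ changes and (e) holds afterwards.

The choice of $u$ and of its path matters. Let $abcd$ be a convex quadrilateral whose diagonals meet at $o$, and let $y$ be inside the triangle $abo$ and $u$ inside $cdo$, in general position. Then (e) holds, because each of the triangles $abc$, $bcd$, $cda$, $dab$ contains exactly one of $y,u$. If $u$ is pushed across the segment $oc$ into the triangle $bco$, then $abc$ contains both points, and by (1) $\mathrm{cfp}_{n-2}$ is now larger. Pushing $u$ out through the edge $cd$ is safe, as we shall see.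

For the rest of the proof let $|I|\ge1$ and assume (e).

## An interior point that all the others see against one edge

**Lemma 7.** There are $u\in I$ and an edge $e=ab$ of $\operatorname{conv}P$ such that for every $y\in I\setminus\{u\}$ the ray from $y$ through $u$ leaves $\operatorname{conv}P$ through the relative interior of $e$.

**Proof.** If $|I|=1$, there is nothing to check. If $|I|=2$, take either point as $u$; the exit point of the single ray is not a vertex, by general position. Let $|I|\ge3$, and let $u_1,\dots,u_s$ ($s\ge3$) be the vertices of $K=\operatorname{conv}I$ in counterclockwise (ccw) order, with indices mod $s$. Note that $K$ lies in the interior of $\operatorname{conv}P$.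

**Step 1: the cones behind the vertices.** We describe where rays through $u_l$ can exit. Let
$$N_l=u_l-\operatorname{cone}(u_{l-1}-u_l,\ u_{l+1}-u_l).$$
Every ray from a point $y\in I\setminus\{u_l\}$ through $u_l$ continues beyond $u_l$ inside $N_l$. The cone $N_l$ is bounded by the ray $\rho_l$ from $u_l$ in direction $u_l-u_{l+1}$ and the ray $\rho'_l$ from $u_l$ in direction $u_l-u_{l-1}$. It goes ccw from $\rho_l$ to $\rho_l'$ through an angle less than $\pi$, because the angle of $K$ at $u_l$ goes ccw from direction $u_{l+1}-u_l$ to direction $u_{l-1}-u_l$.

Parametrize $\partial\operatorname{conv}P$ ccw with period $h=|H|$ so that the hull vertices are at the integers.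

**Step 2: the rays $\rho_l$ exit in ccw order.** For a direction $d$, let $\ell_d$ be the line directed along $d$ that touches $K$ and has $K$ on its left, and let $\psi(d)$ be the point where $\ell_d$ enters $\operatorname{conv}P$. Let $d_l$ be the direction of $u_{l+1}-u_l$; then $\psi(d_l)$ is the exit point of $\rho_l$. As $d$ turns ccw from $d_{l-1}$ to $d_l$, the line $\ell_d$ pivots about $u_l$, the backward ray from $u_l$ turns ccw, and $\psi(d)$ moves continuously and strictly ccw. From a point outside $K$ there is only one supporting line of $K$ that is directed toward $K$ and has $K$ on its left, so $\psi$ is injective. Hence in one full turn of $d$ the point $\psi(d)$ goes around $\partial\operatorname{conv}P$ exactly once. So the rays $\rho_l$ hit $\partial\operatorname{conv}P$ at parameters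
$$r_1<r_2<\cdots,\qquad r_{l+s}=r_l+h,$$
with indices now lifted to $\mathbb Z$. These are non-integers by general position.

Let $r'_l\in(r_l,r_l+h)$ be the parameter of the exit of $\rho'_l$; it is also a non-integer. The cone $N_l$ meets $\partial\operatorname{conv}P$ in the arc $[r_l,r_l']$. If some $(r_l,r_l')$ contains no integer, this arc lies in the relative interior of one edge, and $u=u_l$ has the required property. Suppose from now on that every $(r_l,r_l')$ contains an integer; we shall derive a contradiction.

**Step 3: hull vertices in the cones surround $K$.** Put $\alpha_l=\lceil r_l\rceil$, and let $a_l$ be the hull vertex with parameter $\alpha_l$. Then $a_l$ is in the interior of $N_l$, $\alpha_l\le\alpha_{l+1}$, and $\alpha_{l+s}=\alpha_l+h$. With suitable $\lambda,\mu>0$,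
$$a_l=u_l-\lambda(u_{l-1}-u_l)-\mu(u_{l+1}-u_l),\qquad\text{so}\qquad(1+\lambda+\mu)\,u_l=a_l+\lambda u_{l-1}+\mu u_{l+1},$$
and $u_l$ is interior to the triangle $a_lu_{l-1}u_{l+1}$. Hence no nonzero linear functional attains its maximum over $\{u_j\}\cup\{a_j\}$ at some $u_l$: it would be constant on that triangle. So each nonzero functional is strictly smaller at every $u_l$ than its maximum over $\{a_j\}$, which means
$$K\subset\operatorname{int}\operatorname{conv}\{a_1,\dots,a_s\}.$$
In particular the $a_l$ are not all equal. Therefore $\alpha_{l+1}<\alpha_l+h$: equality would give $\alpha_{l+1}=\alpha_{l+2}=\dots=\alpha_{l+s}$. Moreover, if $\alpha_l<\alpha_{l+1}$, then no $a_j$ lies strictly between $a_l$ and $a_{l+1}$ in ccw order. So the chord $a_la_{l+1}$ is an edge of $\operatorname{conv}\{a_j\}$, and $K$ lies strictly to its left.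

**Step 4: a quantity that must both decrease and increase.** Let $\zeta_l\in(\alpha_l,\alpha_l+h)$ be the parameter of the exit point of the ray from $a_l$ through $u_l$. It is a non-integer by general position, and $\zeta_{l+s}=\zeta_l+h$. We show that $\lfloor\zeta_{l+1}\rfloor\le\lfloor\zeta_l\rfloor$ for all $l$, which contradicts this periodicity.

Both $a_l$ and $a_{l+1}$ lie strictly to the right of the directed line $u_lu_{l+1}$. Indeed $a_l=u_l-\lambda(u_{l-1}-u_l)-\mu(u_{l+1}-u_l)$ with $u_{l-1}$ to the left of that line, and $a_{l+1}=u_{l+1}-\lambda'(u_l-u_{l+1})-\mu'(u_{l+2}-u_{l+1})$ with $\lambda',\mu'>0$ and $u_{l+2}$ to the left. So from each of $a_l$, $a_{l+1}$ the point $u_{l+1}$ is seen clockwise of $u_l$. When a ray from a hull vertex turns ccw, its exit parameter grows. So from each of $a_l,a_{l+1}$, the ray through $u_{l+1}$ has a smaller exit parameter than the ray through $u_l$.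

If $\alpha_l=\alpha_{l+1}$, this says $\zeta_{l+1}<\zeta_l$, and we are done.

Let $\alpha_l<\alpha_{l+1}$. Since $K$ is strictly left of $a_la_{l+1}$, all rays from $a_l$ or $a_{l+1}$ through points of $K$ exit at parameters in $(\alpha_{l+1},\alpha_l+h)$. Suppose $\lfloor\zeta_{l+1}\rfloor>\lfloor\zeta_l\rfloor$ and put $t=\lfloor\zeta_{l+1}\rfloor$, so that $\zeta_l<t<\zeta_{l+1}$. From $a_l$, the rays through $u_l$ and $u_{l+1}$ exit at $\zeta_l$ and at a smaller parameter, both in $(\alpha_{l+1},t)$. From $a_{l+1}$, the rays through $u_{l+1}$ and $u_l$ exit at $\zeta_{l+1}$ and at a larger parameter, both in $(t,\alpha_l+h)$. Let $T$ be the hull vertex with parameter $t$; it differs from $a_l$ and $a_{l+1}$. Both $u_l$ and $u_{l+1}$ are strictly left of $a_la_{l+1}$, on the $a_{l+1}$-side of the line $a_lT$, and on the $a_l$-side of the line $a_{l+1}T$. So both are inside the triangle $a_la_{l+1}T$, contradicting (e). ∎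

Fix $u$ and $e=ab$ as in Lemma 7, and for $y\in I\setminus\{u\}$ let $f_0(y)$ be the exit point on $e$ of the ray from $y$ through $u$. A consequence will be used repeatedly:
$$\text{no triangle }abt\text{ with }t\in H\text{ contains a point }y\in I\setminus\{u\}.\tag{5}$$
Otherwise $u$, lying on the open segment from the interior point $y$ to the point $f_0(y)$ of the side $ab$, would also be inside $abt$, contradicting (e).

## Moving the point to the edge

Choose a generic point $f$ in the relative interior of $e$ and put $u_\tau=(1-\tau)u+\tau f$. Generic means: $f$ lies on no line through two points of $P\setminus\{u\}$ other than the line $ab$, and the segment $[u,f]$ avoids all intersection points of two distinct lines through pairs of points of $P\setminus\{u\}$. The point $u$ itself is on no such line, so only finitely many $f$ are excluded. Every point of $P\setminus\{u\}$ is an intersection of two such lines, so $u_\tau$ never hits a point of $P\setminus\{u\}$. For $0\le\tau<1$ the point $u_\tau$ is interior to $\operatorname{conv}P$.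

The first lemma says that what we know about $u$ survives the motion.

**Lemma 8.** For $0\le\tau<1$ and $y\in I\setminus\{u\}$:

1. the ray from $y$ through $u_\tau$ leaves $\operatorname{conv}P$ in the relative interior of $e$;
2. no closed triangle $\Delta$ with vertices in $H$ and $y\in\operatorname{int}\Delta$ contains $u_\tau$, even on its boundary.

**Proof.** For part 1, $u$ lies on the segment $[y,f_0(y)]$, and $u_\tau$ lies on $[u,f]$. So $u_\tau$ lies in the (possibly degenerate) triangle $y\,f_0(y)\,f$, and the ray from $y$ through $u_\tau$ meets the opposite side $[f_0(y),f]$, which lies in the relative interior of $e$.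

For part 2, suppose $u_\tau\in\Delta$. Let $f_\tau\in e$ be the exit point from part 1, and let the ray from $y$ through $u_\tau$ leave $\Delta$ through the side $xx'$. By (5), $\Delta$ is not of the form $abt$, so $\{x,x'\}\ne\{a,b\}$ and the chord $xx'$ misses the relative interior of $e$. So $f_\tau$ is strictly beyond the line $xx'$ as seen from $y$. The line $xx'$ meets $\operatorname{conv}P$ exactly in the chord $xx'$, so the whole relative interior of $e$ is strictly beyond it; in particular $f_0(y)$ and $f$ are. The segment $[y,f_0(y)]$ crosses the line $xx'$ inside $\operatorname{conv}P$, hence at a point of the chord $xx'$, and up to this point it stays in $\Delta$. By (e) and general position $u\notin\Delta$, so $u$ comes after this point and is strictly beyond the line $xx'$. Then $u_\tau\in[u,f]$ is strictly beyond it too, contradicting $u_\tau\in\Delta$. ∎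

So (e) remains valid when $u$ is replaced by $u_\tau$, for every $0\le\tau<1$: a triangle with vertices in $H$ containing two points of $I\setminus\{u\}$ is excluded by (e) for $P$, and one containing $u_\tau$ and some $y$ is excluded by Lemma 8.

The second lemma limits the lines that $u_\tau$ can meet.

**Lemma 9.** If for some $\tau<1$ the point $u_\tau$ is collinear with two distinct points $q,q'\in P\setminus\{u\}$, then $q,q'\in H$.

**Proof.** Suppose $q=y\in I$. We exclude all positions of $q'$.

Let $q'\in H$ be on the ray from $y$ through $u_\tau$. Then $q'$ is the exit point of this ray, contradicting Lemma 8(1).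

Let $q'\in H$ be not on this ray. Then $y$ is between $q'$ and $u_\tau$, and beyond $u_\tau$ the line leaves $\operatorname{conv}P$ at a point $f_\tau$ in the relative interior of $e$. Here $q'\notin\{a,b\}$, since otherwise the line would be $ab$. So $y$, lying on the open segment from $q'$ to $f_\tau$, is inside the triangle $abq'$, contradicting (5).

Let $q'=y'\in I$ with $u_\tau$ between $y$ and $y'$. By Lemma 8(1), applied to $y$ and to $y'$, the line leaves $\operatorname{conv}P$ through $e$ at both ends, which is impossible for a line through interior points.

Let $q'=y'\in I$ with $y,y'$ on the same side of $u_\tau$. At one end the line leaves through the relative interior of $e$. The line $yy'$ contains no third point of $P\setminus\{u\}$, so at the other end it leaves through the relative interior of an edge $cd\ne e$. So $y$ and $y'$ are interior to $\operatorname{conv}\{a,b,c,d\}$. If $\{a,b\}\cap\{c,d\}\ne\emptyset$, this is a triangle $abt$ with $t\in H$, contradicting (5). Otherwise, with names such that the cyclic order is $a,b,c,d$, the quadrilateral is $abc\cup acd$, and $y,y'$ are not on the line $ac$. By (5) both are inside $acd$, contradicting (e). ∎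

Consequently, as $\tau$ runs from $0$ to slightly beyond $1$, orientations of triples change only at finitely many separate *events*, and at each event $u$ crosses a chord $pq$ with $p,q\in H$ at a relative interior point of the chord. By genericity only one line is met at a time. The last event is the crossing of $e$ at $\tau=1$.

## Nothing changes when the point crosses a chord

To see which partitions are affected by an event we need a finite test for intersecting hulls.

**Definition (Radon partition).** Four points in general position have exactly one partition into two parts with intersecting hulls: the point inside against the triangle, or, in convex position, the two diagonals against each other. It is called their Radon partition, and it is determined by the orientations of the triples.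

**Lemma 10 (Kirchberger's theorem in the plane).** Let $X,Y$ be disjoint nonempty subsets of a finite set in general position with $\operatorname{conv}X\cap\operatorname{conv}Y\ne\emptyset$. Then there are $X'\subset X$ and $Y'\subset Y$ with $|X'|+|Y'|=4$ and $\operatorname{conv}X'\cap\operatorname{conv}Y'\ne\emptyset$.

**Proof.** A common point of the hulls expresses $(0,1,1)\in\mathbb R^2\times\mathbb R\times\mathbb R$ as a nonnegative combination of the vectors $(x,1,0)$, $x\in X$, and $(-y,0,1)$, $y\in Y$. By Carathéodory's theorem for cones in $\mathbb R^4$, at most four of these vectors suffice. The last two coordinates show that the coefficients of each kind add up to $1$, so we obtain nonempty $X',Y'$ with $|X'|+|Y'|\le4$ and intersecting hulls. At most three points are impossible, since then two distinct points would coincide or a point would lie on the segment of two others. ∎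

So two blocks have intersecting hulls iff they contain the two parts of the Radon partition of some $4$-set. In particular the set of crossing-free partitions depends only on orientations, and it does not change between events.

Consider an event with chord $pq$. Let $A$ and $B$ be the sets of points of $P\setminus\{p,q,u\}$ on the two sides of the line $pq$, where $u$ passes from the $B$-side to the $A$-side. Let $u^-$ and $u^+$ be positions of $u$ just before and just after, so close to the crossing point that no other event intervenes and, for $u=u^\pm$: the triangle $pqx$ contains $u$ for every $x\in A\cup B$ on the side of $u$; the segment $ux$ crosses the segment $pq$ for every $x\in A\cup B$ on the other side; and $u$ is closer to the line $pq$ than every point of $A\cup B$. For the final event $A=\emptyset$.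

**Step 1: which partitions can change status.** Only the orientation of $\{p,q,u\}$ changes, so only the Radon partitions of sets $\{p,q,u,x\}$ can change. For $x$ on the side of $u$ the Radon partition is $\{u\}\,|\,\{p,q,x\}$; for $x$ on the other side it is $\{p,q\}\,|\,\{u,x\}$. In both, $p$ and $q$ are on one side of the bar and $u$ is on the other. So by Lemma 10 a partition can change status only if $p,q$ lie in one block $D$ and $u$ in another block $W$; we write this as $p\sim q\not\sim u$.

**Step 2: counting these partitions.** Let such a partition be crossing-free with $u=u^-$. Then $D\cap B=\emptyset$, since for $x\in D\cap B$ the point $u$ is in $pqx$. Also $W\cap A=\emptyset$, since for $x\in W\cap A$ the segment $ux$ crosses $pq$. Every other block lies in $A$ or in $B$: the line $pq$ meets $\operatorname{conv}(P\setminus\{u\})$ exactly in the segment $pq$, so a block meeting both $A$ and $B$ would cross $pq\subset\operatorname{conv}D$. Thus the partition consists of a crossing-free partition of $A\cup\{p,q\}$ with $p\sim q$ and one of $B\cup\{u^-\}$. Conversely any two such partitions combine to a crossing-free one, because a line close and parallel to $pq$ separates the two sets. Let $\epsilon_i(A)$ be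 the number of crossing-free partitions of $A\cup\{p,q\}$ into $i$ blocks with $p\sim q$, and define $\epsilon_i(B)$ likewise. After the event the roles of $A$ and $B$ are exchanged. So the numbers of crossing-free $k$-block partitions with $p\sim q\not\sim u$ before and after are
$$\sum_i\epsilon_i(A)\,\mathrm{cfp}_{k-i}(B\cup\{u^-\})\qquad\text{and}\qquad\sum_i\epsilon_i(B)\,\mathrm{cfp}_{k-i}(A\cup\{u^+\}).\tag{6}$$

These agree by the next lemma, which says that the pair $p,q$, glued together, can be replaced by the single point $u$.

**Lemma 11.** For all $i$ we have $\epsilon_i(B)=\mathrm{cfp}_i(B\cup\{u^-\})$ and $\epsilon_i(A)=\mathrm{cfp}_i(A\cup\{u^+\})$.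

Given Lemma 11, the first sum in (6) is $\sum_i\mathrm{cfp}_i(A\cup\{u^+\})\,\mathrm{cfp}_{k-i}(B\cup\{u^-\})$, and so is the second, after the substitution $i\mapsto k-i$. Hence $\mathrm{cfp}_k$ does not change at the event.

**Proof of Lemma 11.** If $A=\emptyset$, both sides of the second equality are $1$ for $i=1$ and $0$ otherwise. In all other cases the position of $u$ in question has $\tau<1$, so (e) holds with $u$ there. The argument below uses only this and the closeness of $u$ to the segment $pq$, so by symmetry we treat $B$ and $u=u^-$.

**Step 1: for $x,y\in B$, the point $y$ is not in the triangle $pqx$.** This is where (e) enters. Suppose $y$ is inside $pqx$. Then $y$ is not extreme, so $y\in I\setminus\{u\}$. Recall that $u$ is inside $pqx'$ for every $x'\in B$. If $x\in H$, then $pqx$ contains $y$ and $u$, contradicting (e).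

Let $x\in I$. Since $y$ is inside $pqx$, it is closer to the line $pq$ than $x$. So the ray from $y$ through $x$ moves away from the line $pq$, and it leaves $\operatorname{conv}P$ at a point $g$ strictly on the $B$-side. As the line $xy$ contains no third point of $P\setminus\{u\}$, $g$ is a relative interior point of an edge $cc'$, with $c,c'\in(B\cap H)\cup\{p,q\}$ and not both in $\{p,q\}$. Next, $y$ is inside $pqg$: write $y=\lambda p+\mu q+\nu x$ with positive coefficients of sum $1$, and $x=(1-s)y+sg$ with $0<s<1$; then
$$(1-\nu(1-s))\,y=\lambda p+\mu q+\nu s\,g,$$
with positive coefficients on the right and equal total weights $1-\nu(1-s)=\lambda+\mu+\nu s$.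

If one of $c,c'$ is in $\{p,q\}$, let $c$ denote the other one. Then $pqg\subset pqc$, so $pqc$ contains $y$. It also contains $u$, contradicting (e). Otherwise name the points so that the cyclic order is $p,q,c,c'$. Then $y$ is interior to the quadrilateral $pqc\cup pcc'$ and not on the line $pc$. If $y$ is inside $pqc$, this contradicts (e), because $u$ is inside $pqc$ too. So $y$ is inside $pcc'$. Since $g$ is on the side $cc'$ and $x$ is on the open segment from $y$ to $g$, also $x$ is inside $pcc'$. Now $pcc'$ contains $x$ and $y$, contradicting (e).

**Step 2: the map.** Given a crossing-free partition of $B\cup\{p,q\}$ with a block $D\cup\{p,q\}$, $D\subset B$, replace this block by $D\cup\{u\}$. The result is crossing-free: if $D\ne\emptyset$, then $u\in\operatorname{conv}(D\cup\{p,q\})$ and the hull only shrinks; if $D=\emptyset$, then $u$ is closer to the line $pq$ than $\operatorname{conv}B$, so it is in no hull of points of $B$. The map preserves the number of blocks and is clearly injective.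

**Step 3: surjectivity.** Let a crossing-free partition of $B\cup\{u\}$ be given, with $X\cup\{u\}$ the block of $u$ and $Y\subset B$ any other block. We must show that $\operatorname{conv}(X\cup\{p,q\})$ and $\operatorname{conv}Y$ are disjoint; then replacing $X\cup\{u\}$ by $X\cup\{p,q\}$ gives a preimage. Suppose they intersect. By Lemma 10 there are $X'\subset X\cup\{p,q\}$ and $Y'\subset Y$ with $|X'|+|Y'|=4$ and intersecting hulls. Since the given partition is crossing-free, $X'\not\subset X$, so $X'$ meets $\{p,q\}$. Up to exchanging $p$ and $q$, the following are all cases.

- $X'=\{p\}$: then $p\in\operatorname{conv}B$, impossible for an extreme point $p\notin B$.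
- $X'=\{p,q\}$: impossible, since $\operatorname{conv}Y$ does not meet the line $pq$.
- $X'=\{p,x\}$ with $x\in X$, and $Y'=\{y,y'\}$: the segment $yy'$ crosses $px$. It does not meet $ux$, because the given partition is crossing-free. It does not meet $pu$, which is closer to the line $pq$ than $\operatorname{conv}B$. So it enters the triangle $pux$ through $px$ and cannot leave it. Hence $y$ or $y'$ lies in $pux\subset pqx$, contradicting Step 1.
- $X'=\{p,q,x\}$ with $x\in X$, and $Y'=\{y\}$: then $y$ is in $pqx$, contradicting Step 1.
- $X'=\{p,x,x'\}$ with $x,x'\in X$, and $Y'=\{y\}$: the ray from $u$ through $y$ leaves the triangle $pxx'$, beyond $y$, at a point of one of its sides, so $y$ lies in the triangle spanned by $u$ and that side. For the side $xx'$ this gives $y\in\operatorname{conv}(X\cup\{u\})$, contradicting the given partition. For the sides $px$ and $px'$ it gives $y\in upx\subset pqx$ or $y\in upx'\subset pqx'$, contradicting Step 1.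

So the map is a bijection preserving the number of blocks. ∎

## After the last crossing

When $u$ has just crossed $e$ near $f$, we have a set $P'$ of $n$ points in general position with $\mathrm{cfp}_k(P')=\mathrm{cfp}_k(P)$ for all $k$. If $u$ is close enough to $f$, its extreme points are $H'=H\cup\{u\}$, and its other points are $I\setminus\{u\}$, one fewer than before. To apply the induction hypothesis we check (e) for $P'$.

Triangles with vertices in $H$ contain at most one point of $I\setminus\{u\}$ by (e) for $P$. Suppose a triangle $uzt$ with $z,t\in H$ contained two points $y_1\ne y_2$ of $I\setminus\{u\}$. Then $\{z,t\}\ne\{a,b\}$, because $uab$ meets $\operatorname{conv}P$ only in $e$. By genericity $f$ is on no line through $y_i$ and $z$ or $t$, and $y_i$ is not on the line $zt$. So with $u$ close enough to $f$, both $y_1,y_2$ are inside the triangle $fzt$.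

If one of $z,t$ is $a$ or $b$, then $fzt$ lies in a triangle $abt'$ with $t'\in H$, contradicting (5). Otherwise name the points so that the cyclic order is $a,b,z,t$. Then $y_1,y_2$ are interior to the quadrilateral $abz\cup azt$ and not on the line $az$. By (5) neither is inside $abz$, so both are inside $azt$, contradicting (e) for $P$.

So $P'$ satisfies (e), and by induction on the number of non-extreme points $\mathrm{cfp}_k(P)=\mathrm{cfp}_k(P')=N(n,k)$ for all $k$. This proves (e)$\Rightarrow$(a) and completes the proof of Theorem B. ∎
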